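# Singular values of $A^vB^{1-v}$ and the power means of $A$ and $B$

Throughout, $M_n$ is the space of $n\times n$ complex matrices, $\langle x,y\rangle=y^*x$, $\|x\|$ is the Euclidean norm, and $\|X\|$ is the operator norm.

## Singular values, powers, operator monotonicity and the inequality $(I_r)$

**Definition 1 (eigenvalues, singular values).** For Hermitian $H$, let $\lambda_1(H)\ge\dots\ge\lambda_n(H)$ be its eigenvalues. For $X\in M_n$, the singular values are $s_j(X)=\lambda_j(X^*X)^{1/2}$, so $s_1(X)\ge\dots\ge s_n(X)\ge0$.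

*Example.* For $X=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ both eigenvalues are $0$, but $X^*X=\mathrm{diag}(0,1)$, so $s_1(X)=1$ and $s_2(X)=0$. If $H$ is positive semidefinite, then $s_j(H)=\lambda_j(H)$.

**Definition 2 (order).** For Hermitian $X,Y$ we write $X\ge Y$ if $X-Y$ is positive semidefinite. If $X\ge Y$, then $C^*XC\ge C^*YC$ for every matrix $C$ of suitable size.

*Example.* $\mathrm{diag}(2,0)$ and $I$ are not comparable: their difference $\mathrm{diag}(1,-1)$ has eigenvalues of both signs.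

**Definition 3 (powers).** If $A\ge0$ has spectral decomposition $A=U\,\mathrm{diag}(a_1,\dots,a_n)\,U^*$ and $p>0$, then $A^p=U\,\mathrm{diag}(a_1^p,\dots,a_n^p)\,U^*$, with $0^p=0$. For positive definite $A$ every real $p$ is allowed. For $A\ge 0$ the power $A^0$ is $I$, or the projection onto the range of $A$, depending on convention; what we prove is true with either.

*Example.* If $e$ is a unit vector, then $ee^*$ is a projection, with eigenvalues $1,0,\dots,0$, and $(ee^*)^p=ee^*$ for every $p>0$.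

**Definition 4 (operator monotone, operator concave).** A function $f:[0,\infty)\to\mathbb R$ is operator monotone if $X\ge Y\ge0$ implies $f(X)\ge f(Y)$, and operator concave if $vf(X)+(1-v)f(Y)\le f(vX+(1-v)Y)$ for all $X,Y\ge0$ and $v\in[0,1]$, in every matrix size.

*Example.* $t\mapsto t^2$ is increasing on $[0,\infty)$ but not operator monotone. Take $X=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ and $Y=\begin{pmatrix}1&0\\0&0\end{pmatrix}$. Then $X-Y=\begin{pmatrix}1&1\\1&1\end{pmatrix}\ge0$, while $X^2-Y^2=\begin{pmatrix}4&3\\3&2\end{pmatrix}$ has determinant $-1$. For concavity, here is one instance of the inequality for $t^{1/2}$: if $X=ee^*$ and $Y=ff^*$ with unit vectors $e,f$, it says $\frac12(X+Y)\le\big(\frac12(X+Y)\big)^{1/2}$. This is true because the eigenvalues of $\frac12(X+Y)$ lie in $[0,1]$, where $t\le\sqrt t$.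

**Definition 5 (the inequality $(I_r)$).** For $v\in(0,1)$, $r>0$ and $A,B\ge0$ in $M_n$, consider for an index $j$
$$s_j(A^vB^{1-v})\le \lambda_j\big(vA^r+(1-v)B^r\big)^{1/r}.\tag{$I_r$}$$

*Example.* For $n=1$ and numbers $a,b>0$, it reads $a^vb^{1-v}\le(va^r+(1-v)b^r)^{1/r}$. This is the weighted arithmetic–geometric mean inequality for $a^r,b^r$, so it holds for every $r>0$.

## Textbook facts

**Fact 1 (singular value decomposition).** For $X\in M_n$ and $1\le j\le n$ there are $n\times j$ matrices $F,G$ with $F^*F=G^*G=I_j$ and $F^*XG=\mathrm{diag}(s_1(X),\dots,s_j(X))$. Indeed, if $X=USV^*$ is a singular value decomposition, let $F$ and $G$ be the first $j$ columns of $U$ and $V$.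

**Fact 2 (Courant–Fischer).** $\lambda_j(H)=\max_{\dim Z=j}\ \min_{z\in Z,\ \|z\|=1}\langle Hz,z\rangle$. So to prove $\lambda_j(H)\ge1$ it suffices to produce one $j$-dimensional subspace on which $\langle Hz,z\rangle\ge\|z\|^2$.

**Fact 3 (Weyl monotonicity).** If $X\ge Y$, then $\lambda_j(X)\ge\lambda_j(Y)$ for all $j$. This is immediate from Fact 2.

**Fact 4.** If $R$ is $n\times m$ with $m\ge n$, then $\lambda_j(RR^*)=\lambda_j(R^*R)$ for $1\le j\le n$, because the two matrices have the same nonzero eigenvalues with multiplicity.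

**Fact 5.** $s_j(XY)\le\|X\|\,s_j(Y)$ and $s_j(YX)\le\|X\|\,s_j(Y)$. For the first, $Y^*X^*XY\le\|X\|^2Y^*Y$; now use Fact 3. The second follows by taking adjoints, since $s_j(W)=s_j(W^*)$.

**Fact 6 (continuity).** Eigenvalues of Hermitian matrices and singular values depend continuously on the matrix. For fixed $p>0$, $A\mapsto A^p$ is continuous on $\{A\ge0\}$.

**Fact 7 (weighted AM–GM).** For $a,b>0$ and $v\in(0,1)$, $va+(1-v)b\ge a^vb^{1-v}$.

**Fact 8 (Löwner–Heinz).** For $0<p\le1$ the function $t\mapsto t^p$ is operator monotone and operator concave on $[0,\infty)$.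

A reference is Bhatia, *Matrix Analysis*, Ch. V. Here is a short proof. The case $p=1$ is trivial, so let $0<p<1$. Substituting $u=t\tau$ shows $\int_0^\infty u^{p-1}\frac{t}{t+u}\,du=t^p\int_0^\infty\frac{\tau^{p-1}}{1+\tau}\,d\tau$ for $t>0$, and the last integral is a finite positive number. Calling its reciprocal $\kappa_p$, and noting that $t=0$ is clear, we get for $X\ge0$
$$X^p=\kappa_p\int_0^\infty u^{p-1}\big(I-u(X+uI)^{-1}\big)\,du .$$
So it suffices to know that on positive definite matrices the inverse reverses order and is convex. Let $X,Y$ be positive definite. Diagonalize $X^{-1/2}YX^{-1/2}=UDU^*$ and put $C=X^{1/2}U$, so that $X=CC^*$ and $Y=CDC^*$ with $D$ diagonal and positive. If $X\ge Y$, then $D\le I$, so $D^{-1}\ge I$, and therefore $Y^{-1}=(C^{*})^{-1}D^{-1}C^{-1}\ge (C^*)^{-1}C^{-1}=X^{-1}$. For convexity, the scalar inequality $(v+(1-v)d)^{-1}\le v+(1-v)d^{-1}$ gives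
$$(vX+(1-v)Y)^{-1}=(C^*)^{-1}(vI+(1-v)D)^{-1}C^{-1}\le (C^*)^{-1}(vI+(1-v)D^{-1})C^{-1}=vX^{-1}+(1-v)Y^{-1}.$$
Apply these two statements to $X+uI$ and $Y+uI$ and integrate.

## Lin's conjecture and the sharp exponent

A theorem of Ando says that for $A,B\ge0$ and $v\in[0,1]$,
$$s_j(A^vB^{1-v})\le s_j(vA+(1-v)B),\qquad j=1,\dots,n,$$
which for $v\in(0,1)$ is $(I_1)$. A conjecture of Lin, for which the source of the problem is "Note On Young And Arithmetic-Geometric Mean Inequalities For Matrices", asserts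
$$s_j(A^vB^{1-v})\le s_j\big(vA^{1/2}+(1-v)B^{1/2}\big)^2,\qquad j=1,\dots,n,$$
which for $v\in(0,1)$ is $(I_{1/2})$. Is it true? And for a given $v$ and $j$, which exponents $r$ are allowed at all? The answers are as follows.

**Theorem 1.** For $v\in(0,1)$ and $r=2v(1-v)$, $(I_r)$ holds for all $n$, all positive semidefinite $A,B\in M_n$ and all $j$.

**Theorem 2 (Lin's conjecture).** For all positive semidefinite $A,B\in M_n$, $v\in[0,1]$ and $1\le j\le n$, we have $s_j(A^vB^{1-v})\le s_j\big(vA^{1/2}+(1-v)B^{1/2}\big)^2$.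

**Theorem 3.** Fix $n$, $1\le j\le n$, $v\in(0,1)$ and $r>0$.

- (a) If $j<n$, then $(I_r)$ holds for all positive semidefinite $A,B\in M_n$ if and only if $r\ge2v(1-v)$.
- (b) If $j=n$, then $(I_r)$ holds for all positive semidefinite $A,B\in M_n$ and every $r>0$.

In particular, since $\max_v2v(1-v)=\frac12$, Lin's exponent $\frac12$ is the smallest exponent that works simultaneously for all $v$ when $n\ge2$.

## The right-hand side grows with $r$

To compare exponents we first check that $(I_r)$ becomes weaker as $r$ increases.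

**Lemma.** If $0<r\le s$, then
$$\lambda_j(vA^r+(1-v)B^r)^{1/r}\le\lambda_j(vA^s+(1-v)B^s)^{1/s}$$
for all positive semidefinite $A,B$, all $v\in[0,1]$ and all $j$.

*Proof.* Put $p=r/s\in(0,1]$. Operator concavity of $t^p$ (Fact 8), applied to $A^s$ and $B^s$, gives
$$vA^r+(1-v)B^r=v(A^s)^p+(1-v)(B^s)^p\le\big(vA^s+(1-v)B^s\big)^p .$$
By Fact 3, and since $\lambda_j(X^p)=\lambda_j(X)^p$ for $X\ge0$,
$$\lambda_j(vA^r+(1-v)B^r)\le\lambda_j(vA^s+(1-v)B^s)^{r/s}.$$
Raise both sides to the power $1/r$. $\blacksquare$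

So if $(I_r)$ holds for a given $j$, then $(I_s)$ holds for that $j$ and every $s\ge r$. Smaller exponents are stronger claims, and Lin's inequality is stronger than Ando's.

## Commuting matrices and two rank-one projections

**Commuting matrices.** If $AB=BA$, both are diagonal in one orthonormal basis, say with entries $a_i,b_i$. Then $A^vB^{1-v}$ has singular values $a_i^vb_i^{1-v}$, and the right-hand side of $(I_r)$ comes from the numbers $(va_i^r+(1-v)b_i^r)^{1/r}$. The first list is dominated by the second entry by entry (Fact 7; the inequality is trivial if $a_i$ or $b_i$ is $0$), so it is dominated after sorting. Hence $(I_r)$ holds for every $r>0$. Any restriction on $r$ must come from noncommutativity.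

**Two projections.** Let $e,f\in\mathbb C^2$ be unit vectors with $|\langle e,f\rangle|=c\in(0,1)$, and put $A_0=ee^*$, $B_0=ff^*$, $\varepsilon=1-c^2$. All positive powers of $A_0$ and $B_0$ equal $A_0$ and $B_0$. So $A_0^vB_0^{1-v}=ee^*ff^*=(e^*f)\,ef^*$ has singular values $c$ and $0$.

The matrix $T_0=vee^*+(1-v)ff^*$ has trace $1$. It equals $NN^*$ for the $2\times2$ matrix $N=[\sqrt v\,e,\sqrt{1-v}\,f]$, so
$$\det T_0=\det(N^*N)=v(1-v)(1-c^2)=v(1-v)\varepsilon .$$
Hence its top eigenvalue is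
$$\lambda=\tfrac12\big(1+\sqrt{1-4v(1-v)\varepsilon}\big)=1-v(1-v)\varepsilon+O(\varepsilon^2),$$
and, as $\varepsilon\to0$,
$$s_1(A_0^vB_0^{1-v})=c=\sqrt{1-\varepsilon}=1-\frac\varepsilon2+O(\varepsilon^2),\qquad \lambda^{1/r}=1-\frac{v(1-v)}r\,\varepsilon+O(\varepsilon^2).\tag{1}$$
If $r<2v(1-v)$, then $v(1-v)/r>\frac12$, so $c>\lambda^{1/r}$ for small $\varepsilon>0$ and $(I_r)$ fails for $n=2$, $j=1$. The number $2v(1-v)$ appears here as a lower limit for $r$.

For $v=\frac12$ everything is explicit: $\sqrt{1-\varepsilon}=c$, so $\lambda=\frac{1+c}2$. For $r=\frac12$ the inequality reads $c\le\big(\frac{1+c}2\big)^2$, which is $(1-c)^2\ge0$. For $r=\frac13$ and $c=0.9$ it would read $0.9\le0.95^3=0.857375$, which is false.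

**Necessity in Theorem 3(a) for every $j<n$.** The purpose of this step is to move the counterexample to an arbitrary position $j<n$. Let $0<r<2v(1-v)$, choose $c<1$ so close to $1$ that $c>\lambda^{1/r}$, and set
$$A=A_0\oplus2I_{j-1}\oplus0_{n-1-j},\qquad B=B_0\oplus2I_{j-1}\oplus0_{n-1-j}.$$
The sizes add up to $2+(j-1)+(n-1-j)=n$, and $n-1-j\ge0$ because $j<n$. The singular values of $A^vB^{1-v}$ are $2$ with multiplicity $j-1$, then $c$, then zeros. The eigenvalues of $vA^r+(1-v)B^r$ are $2^r$ with multiplicity $j-1$, then $\lambda$ and $1-\lambda$, where $1-\lambda\le\lambda\le1$, then zeros. So the $j$-th values on the two sides of $(I_r)$ are $c$ and $\lambda^{1/r}$, and $(I_r)$ fails. This proves the "only if" half of Theorem 3(a).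

## The smallest singular value, and where Löwner–Heinz stops

A first attempt at $(I_r)$ is to turn the hypothesis on $s_j$ into an operator inequality. For $j=n$ this works completely.

**Two reductions.** They are used here and again for Theorem 1.

- *Positive definiteness.* By Fact 6 both sides of $(I_r)$ are continuous in $(A,B)$ on positive semidefinite matrices. Replacing $A,B$ by $A+\delta I,B+\delta I$ and letting $\delta\downarrow0$, we may assume that $A,B$ are positive definite. Then $A^vB^{1-v}$ is invertible and all its singular values are positive.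
- *Normalization.* For $t>0$ we have $(tA)^v(tB)^{1-v}=tA^vB^{1-v}$ and $\lambda_j(v(tA)^r+(1-v)(tB)^r)^{1/r}=t\,\lambda_j(vA^r+(1-v)B^r)^{1/r}$. Taking $t=1/s_j(A^vB^{1-v})$, we may assume $s_j(A^vB^{1-v})=1$. The claim becomes $\lambda_j(vA^r+(1-v)B^r)\ge1$.

**Proof of Theorem 3(b).** First let $0<r\le2v$. Reduce as above, with $j=n$. Since $s_n(A^vB^{1-v})=1$, we have $B^{1-v}A^{2v}B^{1-v}\ge I$. Multiplying by $B^{-(1-v)}$ on both sides gives
$$A^{2v}\ge B^{-2(1-v)}.\tag{2}$$
Since $0<\frac r{2v}\le1$, Löwner–Heinz gives $A^r\ge B^{-r(1-v)/v}$. For $b>0$, weighted AM–GM gives $v\,b^{-r(1-v)/v}+(1-v)b^r\ge b^{-r(1-v)+r(1-v)}=1$. Applying this to the eigenvalues of $B$,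
$$vA^r+(1-v)B^r\ge vB^{-r(1-v)/v}+(1-v)B^r\ge I .$$
So $\lambda_n(vA^r+(1-v)B^r)\ge1$. If $r>2v$, the case $(I_{2v})$ just proved and the Lemma give $(I_r)$. $\blacksquare$

**Where it stops for $j<n$.** Now $s_j(A^vB^{1-v})=1$ says only that $\|A^vB^{1-v}g\|\ge\|g\|$ for $g$ in the $j$-dimensional range of $G$ in Fact 1. With $x=B^{1-v}g$ this reads $\langle A^{2v}x,x\rangle\ge\langle B^{-2(1-v)}x,x\rangle$, that is, (2) restricted to a $j$-dimensional subspace. The next step was to take powers, and an inequality of quadratic forms on a proper subspace does not survive powers. For instance, let $X=\mathrm{diag}(2,0)$, $Y=I$ and $x=\frac1{\sqrt2}(1,1)^T$. Then $\langle Xx,x\rangle=1=\langle Yx,x\rangle$, but $\langle X^{1/2}x,x\rangle=\frac1{\sqrt2}<1=\langle Y^{1/2}x,x\rangle$. The loss is real: if the argument went through for some $j<n$, it would give $(I_r)$ for all $r\le2v$, contradicting the projections.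

## Left and right singular vectors as test vectors

A second attempt is to test $T=vA^r+(1-v)B^r$ in Courant–Fischer on the span of the left singular vectors (the range of $F$) or of the right ones (the range of $G$). The two projections show that this fails too. For $A_0=ee^*$ and $B_0=ff^*$ with $j=1$, the left singular vector is $e$ and the right one is $f$, up to phases, and
$$\langle T_0e,e\rangle=v+(1-v)c^2=1-(1-v)\varepsilon,\qquad\langle T_0f,f\rangle=1-v\varepsilon .$$
With $r=2v(1-v)$ we need a value of at least $c^r=(1-\varepsilon)^{r/2}=1-v(1-v)\varepsilon+O(\varepsilon^2)$. Since $v(1-v)<\min(v,1-v)$, both test vectors fall short for small $\varepsilon$. With $v=\frac12$ and $c=0.9$ they give $0.905$, while $\sqrt{0.9}=0.9486\ldots$ is needed and $\lambda=0.95$ is available.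

What does the top eigenvector look like? Take $v=\frac12$ and choose phases so that $\langle e,f\rangle=c$. Then $ee^*(e+f)=(1+c)e$ and $ff^*(e+f)=(1+c)f$, so $T_0(e+f)=\frac{1+c}2(e+f)$. The eigenvector adds a left and a right singular vector, with matched phases. We need such sums for a whole $j$-dimensional family at once, in a form where the only interaction between the two parts is the pairing $F^*A^vB^{1-v}G$, which we know.

## Passing to $\mathbb C^{2n}$: the case $v=\frac12$

Let $v=r=\frac12$, $P=A^{1/2}$ and $Q=B^{1/2}$, positive definite, normalized so that $s_j(PQ)=1$. We want $\lambda_j\big(\frac12(P+Q)\big)\ge1$. Factor $\frac12(P+Q)=RR^*$ with the $n\times2n$ matrix $R=\frac1{\sqrt2}[P^{1/2},Q^{1/2}]$. By Fact 4 we may test $R^*R$ on $\mathbb C^{2n}$ instead, where a vector has one component for $F$ and one for $G$. Let $F,G,\Sigma=F^*PQG\ge I_j$ be as in Fact 1, and for $h\in\mathbb C^j$ set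
$$z_h=\frac1{\sqrt2}\begin{pmatrix}P^{1/2}Fh\\Q^{1/2}Gh\end{pmatrix},\qquad Rz_h=\tfrac12(PFh+QGh).$$
Then $\|Rz_h\|^2=\frac14\|PFh\|^2+\frac14\|QGh\|^2+\frac12h^*\Sigma h$ and $\|z_h\|^2=\frac12h^*F^*PFh+\frac12h^*G^*QGh$. Since $\|Fh\|=\|Gh\|=\|h\|$, completing squares gives
$$\|Rz_h\|^2-\|z_h\|^2=\tfrac14\|(P-I)Fh\|^2+\tfrac14\|(Q-I)Gh\|^2+\tfrac12h^*(\Sigma-I)h\ \ge0 .$$
The map $h\mapsto z_h$ is injective, so the vectors $z_h$ form a $j$-dimensional subspace, and Courant–Fischer gives $\lambda_j(R^*R)\ge1$. This proves $(I_{1/2})$ for $v=\frac12$ and every $j$.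

**Choosing exponents and weights for general $v$.** Let $r>0$ be free for the moment, $P=A^r$, $Q=B^r$, $\alpha=v/r$, $\beta=(1-v)/r$, so $A^vB^{1-v}=P^\alpha Q^\beta$. Factor $vP+(1-v)Q=RR^*$ with $R=[\sqrt v\,P^{1/2},\sqrt{1-v}\,Q^{1/2}]$. For the cross term in $\|Rz\|^2$ to be a multiple of $F^*P^\alpha Q^\beta G$, we want $Rz$ to combine $P^\alpha Fh$ and $Q^\beta Gh$. So try
$$z_h=\begin{pmatrix}a\sqrt v\,P^{\alpha-1/2}Fh\\ b\sqrt{1-v}\,Q^{\beta-1/2}Gh\end{pmatrix},\qquad a,b>0 .$$
Expanding as before and using $\Sigma\ge I$, the method succeeds if, for all $x,y>0$,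
$$\psi(x,y)=a^2\big(v^2x^{2\alpha}-vx^{2\alpha-1}\big)+b^2\big((1-v)^2y^{2\beta}-(1-v)y^{2\beta-1}\big)+2ab\,v(1-v)\ge0 .$$
At $x=y=1$ we get $\psi(1,1)=-v(1-v)(a-b)^2$, so $a=b$ is forced; scale to $a=b=1$. Then $\psi(1,1)=0$ must be a minimum, so both partial derivatives vanish there:
$$\partial_x\psi(1,1)=v\big(1-2\alpha(1-v)\big)=0,\qquad\partial_y\psi(1,1)=(1-v)(1-2\beta v)=0 .$$
With $\alpha=v/r$ and $\beta=(1-v)/r$, each equation says $r=2v(1-v)$. This is the limit found from the projections. It remains to see that $\psi\ge0$ for this $r$, and that is one use of AM–GM in each variable.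

## Proof of Theorem 1

Let $v\in(0,1)$ and $r=2v(1-v)$. By the two reductions we assume that $A,B$ are positive definite and $s_j(A^vB^{1-v})=1$, and we must show $\lambda_j(vA^r+(1-v)B^r)\ge1$. Put
$$P=A^r,\quad Q=B^r,\quad \alpha=\frac vr=\frac1{2(1-v)},\quad\beta=\frac{1-v}r=\frac1{2v},\qquad\text{so that}\quad A^vB^{1-v}=P^\alpha Q^\beta .$$

**Step 1: two scalar inequalities, lifted to matrices.** This step supplies the replacement for the squares $\frac14(P-I)^2$ and $\frac14(Q-I)^2$. We have $1-2\alpha=-\frac v{1-v}$ and $1-2\beta=-\frac{1-v}v$. By weighted AM–GM, for $x,y>0$,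
$$vx+(1-v)x^{-v/(1-v)}\ge x^{v-v}=1,\qquad(1-v)y+v\,y^{-(1-v)/v}\ge y^{(1-v)-(1-v)}=1 .$$
Multiply the first by $v\,x^{2\alpha-1}$. Since $x^{-v/(1-v)}=x^{1-2\alpha}$, the middle term becomes the constant $v(1-v)$. Likewise multiply the second by $(1-v)y^{2\beta-1}$, where $y^{-(1-v)/v}=y^{1-2\beta}$. This gives
$$v^2x^{2\alpha}-v\,x^{2\alpha-1}+v(1-v)\ge0,\qquad(1-v)^2y^{2\beta}-(1-v)y^{2\beta-1}+v(1-v)\ge0 .$$
Apply these to the eigenvalues of $P$ and $Q$. By the spectral theorem,
$$v^2P^{2\alpha}-vP^{2\alpha-1}+v(1-v)I\ge0,\qquad(1-v)^2Q^{2\beta}-(1-v)Q^{2\beta-1}+v(1-v)I\ge0.\tag{3}$$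
For $v=\frac12$ we have $\alpha=\beta=1$ and the left-hand sides are $\frac14(P-I)^2$ and $\frac14(Q-I)^2$.

**Step 2: the test subspace.** Here we build a $j$-dimensional subspace of $\mathbb C^{2n}$ that pairs left with right singular vectors. By Fact 1 there are $n\times j$ matrices $F,G$ with $F^*F=G^*G=I_j$ and
$$F^*P^\alpha Q^\beta G=\Sigma=\mathrm{diag}(s_1,\dots,s_j)\ge s_jI_j=I_j,\qquad s_i=s_i(P^\alpha Q^\beta).$$
Let $R=[\sqrt v\,P^{1/2},\sqrt{1-v}\,Q^{1/2}]$, an $n\times2n$ matrix. Then $RR^*=vP+(1-v)Q$, so by Fact 4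
$$\lambda_j(vP+(1-v)Q)=\lambda_j(RR^*)=\lambda_j(R^*R).\tag{4}$$
For $h\in\mathbb C^j$ put
$$z_h=\begin{pmatrix}\sqrt v\,P^{\alpha-1/2}Fh\\\sqrt{1-v}\,Q^{\beta-1/2}Gh\end{pmatrix}\in\mathbb C^{2n}.$$
The map $h\mapsto z_h$ is linear. It is injective because $P^{\alpha-1/2}$ is invertible and $F$ is isometric, so the first component vanishes only for $h=0$. Hence $Z=\{z_h:h\in\mathbb C^j\}$ has dimension $j$.

**Step 3: comparing $\|Rz_h\|$ with $\|z_h\|$.** The aim is $\|Rz_h\|\ge\|z_h\|$ on $Z$. We have $Rz_h=vP^\alpha Fh+(1-v)Q^\beta Gh$. The cross term of $\|Rz_h\|^2$ is $2v(1-v)\,\mathrm{Re}\,(h^*F^*P^\alpha Q^\beta Gh)=2v(1-v)h^*\Sigma h$. Therefore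
$$\|Rz_h\|^2=v^2h^*F^*P^{2\alpha}Fh+(1-v)^2h^*G^*Q^{2\beta}Gh+2v(1-v)h^*\Sigma h,$$
$$\|z_h\|^2=v\,h^*F^*P^{2\alpha-1}Fh+(1-v)\,h^*G^*Q^{2\beta-1}Gh .$$
Now $h^*\Sigma h\ge h^*h$, and $h^*h=h^*F^*Fh=h^*G^*Gh$, so
$$2v(1-v)h^*\Sigma h\ge v(1-v)h^*F^*Fh+v(1-v)h^*G^*Gh .$$
Subtracting,
$$\begin{aligned}\|Rz_h\|^2-\|z_h\|^2\ \ge\ {}&h^*F^*\big[v^2P^{2\alpha}-vP^{2\alpha-1}+v(1-v)I\big]Fh\\&+h^*G^*\big[(1-v)^2Q^{2\beta}-(1-v)Q^{2\beta-1}+v(1-v)I\big]Gh\ \ge\ 0\end{aligned}$$
by (3).

**Step 4: conclusion by Courant–Fischer.** Step 3 says $\langle R^*Rz,z\rangle=\|Rz\|^2\ge\|z\|^2$ for all $z$ in the $j$-dimensional space $Z$. By Fact 2, $\lambda_j(R^*R)\ge1$, and by (4), $\lambda_j(vA^r+(1-v)B^r)\ge1$. $\blacksquare$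

## Proof of Theorem 2

**Step 1: $v\in(0,1)$.** We pass from the exponent $r=2v(1-v)$ to $\frac12$. Since $v(1-v)\le\frac14$, we have $r\le\frac12$. Theorem 1 and the Lemma with $s=\frac12$ give
$$s_j(A^vB^{1-v})\le\lambda_j\big(vA^r+(1-v)B^r\big)^{1/r}\le\lambda_j\big(vA^{1/2}+(1-v)B^{1/2}\big)^2 ,$$
and for the positive semidefinite matrix $vA^{1/2}+(1-v)B^{1/2}$ we have $\lambda_j=s_j$.

**Step 2: the endpoints.** These are treated separately because Theorem 1 assumes $v\in(0,1)$. If $v=0$, then $A^0$ is $I$ or the projection onto the range of $A$, so $\|A^0\|\le1$ under either convention. Fact 5 gives $s_j(A^0B)\le s_j(B)=s_j(B^{1/2})^2$, which is the claim. If $v=1$, the same argument gives $s_j(AB^0)\le s_j(A)=s_j(A^{1/2})^2$. $\blacksquare$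

## The admissible exponents for each $j$

**Theorem 3(a).** Sufficiency: if $r\ge2v(1-v)$, then Theorem 1 gives the inequality with exponent $2v(1-v)$, and the Lemma raises the exponent to $r$. Necessity was proved with the direct sums $A_0\oplus2I_{j-1}\oplus0_{n-1-j}$ and $B_0\oplus2I_{j-1}\oplus0_{n-1-j}$.

**Theorem 3(b).** This was proved from (2) and the Lemma.

**Lin's exponent.** Let $n\ge2$. The exponent $\frac12$ works for all $v\in(0,1)$ and all $j$ by Theorem 2. Conversely, suppose an exponent $r$ works for all $v$ and all $j$. Take $v=\frac12$ and $j=1<n$. Part (a) gives $r\ge2\cdot\frac12\cdot\frac12=\frac12$. So $\frac12$ is the smallest exponent that works simultaneously for all $v$. $\blacksquare$
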